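# Generalized arcs in locally connected Suslinian continua

## 1. The guess that two points are joined by an arc, tested on metrizable and on ordered continua

Take a compact connected space that is locally connected, and two points in it. The first guess is that some arc joins them. For metrizable spaces this is a textbook theorem: a locally connected metrizable continuum (a Peano continuum) is arcwise connected. These notes ask what survives when metrizability is dropped and replaced by a smallness condition on families of subcontinua. The problem comes from "On Suslinian Continua". Let me fix the words first.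

**Definition (continuum).** A *continuum* is a compact connected Hausdorff space, not necessarily metrizable. It is *nondegenerate* if it has more than one point.

**Definition (Suslinian).** A continuum is *Suslinian* if it does not contain uncountably many pairwise disjoint nondegenerate subcontinua.

The interval $[0,1]$ is Suslinian, since every nondegenerate subinterval contains a rational. The square $[0,1]^2$ is not: take the segments $\{x\}\times[0,1]$. More generally, a continuum that is a union of countably many metrizable arcs $S_0,S_1,\dots$ is Suslinian. Indeed, let $C$ be a nondegenerate subcontinuum. By the Baire theorem some $C\cap S_i$ has interior in $C$, and that interior contains a nondegenerate continuum (this is Lemma 7 below). That continuum is a subarc of $S_i$, so it contains a point with rational parameter. Thus every nondegenerate subcontinuum meets one fixed countable set, and a pairwise disjoint family of them is countable.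

**Definition (generalized arc).** An *ordered continuum*, or *generalized arc*, is a nondegenerate continuum whose topology is the order topology of some linear order on it. Its endpoints are its minimum and maximum. A space $X$ is *connected by ordered continua* if any two distinct points $x,y\in X$ are the endpoints of a generalized arc $A\subseteq X$.

The interval is a generalized arc. The lexicographically ordered square is one too, but it is not Suslinian, because the intervals $\{x\}\times[0,1]$ are disjoint. In a generalized arc $S$ every interval $[u,v]$ with $u<v$ is connected. If $[u,v]=F_1\sqcup F_2$ with $F_i$ closed and nonempty, put each of the closed sets $\{w\le u\}$, $\{w\ge v\}$ together with the $F_i$ that contains $u$, respectively $v$; this splits $S$ into two nonempty disjoint closed sets. Hence all order-convex sets are connected, and generalized arcs are locally connected.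

Now test the guess.

If $X$ is metrizable, the guess is right, with ordinary arcs.

If $X$ is itself an ordered continuum, then $u<v$ are joined by $[u,v]$. So the guess is right with generalized arcs. With ordinary arcs it may fail. A Souslin line is a densely ordered set which is ccc (every pairwise disjoint family of nonempty open sets is countable) and not separable in its order topology; the Souslin Hypothesis (SH) says that there is none. A Souslin line, when it exists, produces a locally connected Suslinian continuum whose endpoints are joined by no metrizable arc, as the proof of Theorem 3 below shows.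

So the guess has to be read with generalized arcs, and then it is a theorem.

**Theorem 1 (ZFC).** Let $X$ be a locally connected Suslinian continuum, $U_0\subseteq X$ a connected open set and $a\ne b$ points of $U_0$. Then there is a generalized arc $A\subseteq U_0$ with endpoints $a,b$. In particular ($U_0=X$), $X$ is connected by ordered continua.

A map is a continuous function, and it is *monotone* if all its fibers are connected. The proof also gives a description of $X$ over a metrizable space.

**Theorem 2 (ZFC).** Let $X$ be a locally connected Suslinian continuum and $P\subseteq X$ countable. There is a monotone map $f$ of $X$ onto a metrizable locally connected continuum $Y$ with $f^{-1}f(x)=\{x\}$ for $x\in P$, with only countably many nondegenerate fibers, and such that every nondegenerate fiber $K=f^{-1}(p)$ satisfies one of: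

* (N) $O\setminus\{p\}$ is connected for every connected open $O\ni p$ in $Y$;
* (S) $K$ is a locally connected continuum with exactly two boundary points, $K$ contains a generalized arc joining them, and $p$ has a connected open neighborhood $O$ such that $O\setminus\{p\}$ has exactly two components.

**Theorem 3.** SH is equivalent to each of the following statements: "in every locally connected Suslinian continuum any two distinct points are joined by a metrizable arc"; "every locally connected Suslinian continuum is path connected".

Two known results are quoted without proof.

* (Q1) Every locally connected Suslinian continuum has weight at most $\omega_1$.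
* (Q2) Under SH, every locally connected Suslinian continuum is metrizable.

Theorems 1 and 2 use only (Q1). By (Q2), the content of Theorem 1 lies where SH fails, but the proof makes no case distinction.

**Proof of Theorem 3.** Assume SH, and let $X$ be a locally connected Suslinian continuum. By (Q2), $X$ is a Peano continuum. So any two distinct points are joined by an ordinary arc, and $X$ is path connected.

Conversely, suppose SH fails, and let $\Lambda$ be a densely ordered set which is ccc and not separable. Let $S$ be its Dedekind completion with endpoints added. A complete dense linear order with endpoints is compact and connected, so $S$ is an ordered continuum, and it is locally connected. Between any two points of $S$ there are points of $\Lambda$.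

The space $S$ is ccc: every nonempty open interval of $S$ contains a nonempty open interval with endpoints in $\Lambda$, so disjoint open intervals of $S$ give disjoint nonempty open intervals of $\Lambda$. It is not separable: if $Q\subseteq S$ were countable and dense, choose a point of $\Lambda$ between any two distinct points of $Q$. Every nonempty open interval $(\lambda,\mu)$ of $\Lambda$ spans an interval of $S$ that contains two points of $Q$, hence $(\lambda,\mu)$ contains a chosen point. So $\Lambda$ would be separable, a contradiction.

The nondegenerate subcontinua of $S$ are the intervals $[u,v]$ with $u<v$, and $(u,v)\neq\emptyset$. By ccc, $S$ is Suslinian. A connected subset of $S$ that contains both endpoints is all of $S$. So a metrizable arc joining the endpoints would be equal to $S$, and a path joining them would map $[0,1]$ onto $S$. Either way $S$ would be separable, which it is not. $\blacksquare$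

The rest of the notes proves Theorems 1 and 2.

## 2. Lifting an arc through a monotone map

A sensible person tries to reduce to the metrizable case: find a monotone map $f$ of $X$ onto a metrizable $Y$, join $f(a)$ to $f(b)$ by an arc $I$ in $Y$, and look for a generalized arc inside $f^{-1}(I)$. Let us write down a condition under which this works, and then see it fail. Two general facts are needed.

**Lemma 4.** If $g:Z\to Z'$ is a closed monotone surjection and $C\subseteq Z'$ is connected, then $g^{-1}(C)$ is connected.

*Proof.* The restriction $g^{-1}(C)\to C$ is again a closed surjection. If $g^{-1}(C)=F_1\sqcup F_2$ with $F_i$ nonempty and relatively closed, each fiber lies in one $F_i$. So $g(F_1),g(F_2)$ are disjoint, nonempty, closed in $C$, and cover $C$, a contradiction. $\square$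

**Lemma 5.** Let $J$ be a compact connected space with more than one point and a linear order all of whose rays $\{u\le w\}$, $\{u\ge w\}$ are closed. Then $J$ is a generalized arc with endpoints $\min J$, $\max J$.

*Proof.* The open rays are complements of closed rays, so the order topology is coarser than the given compact topology. It is Hausdorff, so the two coincide. The closed rays $\{u\le w\}$, $w\in J$, are nested and nonempty, so by compactness they have a common point, which is $\min J$. The maximum is found in the same way. $\square$

For an arc $I$ ordered from one end to the other and $p\in I$, write $I_{<p}=\{u\in I:u<p\}$, and similarly $I_{\le p}$, $I_{>p}$.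

**Lemma 6 (lifting).** Let $X$ be a continuum, $f:X\to Y$ a monotone map onto a Hausdorff space, $a,b\in X$ points with $f^{-1}f(a)=\{a\}$, $f^{-1}f(b)=\{b\}$, and $I\subseteq Y$ an arc from $f(a)$ to $f(b)\neq f(a)$, ordered in this direction. Suppose that for every $p\in I$ with nondegenerate fiber $K_p=f^{-1}(p)$:

* (L1) there are points $e_p^-,e_p^+$ with $\overline{f^{-1}(I_{<p})}\cap K_p=\{e_p^-\}$ and $\overline{f^{-1}(I_{>p})}\cap K_p=\{e_p^+\}$;
* (L2) either $e_p^-=e_p^+$, or $K_p$ contains a generalized arc with endpoints $e_p^-,e_p^+$.

Then $f^{-1}(I)$ contains a generalized arc with endpoints $a,b$.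

*Proof.* Let $D\subseteq I$ be the set of $p$ with nondegenerate fiber. For $p\in D$ let $J_p=\{e_p^-\}$ if $e_p^-=e_p^+$; otherwise let $J_p\subseteq K_p$ be a generalized arc from $e_p^-$ to $e_p^+$, ordered in this direction. Put
$$\Gamma=f^{-1}(I\setminus D)\cup\bigcup_{p\in D}J_p .$$
Fibers over $I\setminus D$ are points. Order $\Gamma$ by: $u<w$ iff $f(u)<f(w)$, or $f(u)=f(w)=p\in D$ and $u<w$ in $J_p$. Note that $f$ is closed, since $X$ is compact and $Y$ is Hausdorff.

*$\Gamma$ is compact.* It suffices that $\Gamma$ is closed in $f^{-1}(I)$. Let $z\in f^{-1}(I)\setminus\Gamma$. Then $z\in K_p\setminus J_p$ for some $p\in D$. We have $\Gamma\subseteq f^{-1}(I_{<p})\cup J_p\cup f^{-1}(I_{>p})$. The set $J_p$ is closed, and by (L1) the closures of the other two sets meet $K_p$ only in $e_p^-$ and $e_p^+$, which belong to $J_p$. So $z\notin\overline\Gamma$.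

*$\Gamma$ is connected.* The restriction $f|\Gamma:\Gamma\to I$ is a closed surjection with connected fibers; use Lemma 4.

*Rays are closed.* If $f(w)\notin D$, then $\{u\in\Gamma:u\le w\}=\Gamma\cap f^{-1}(I_{\le f(w)})$ is closed. If $w\in J_p$, then
$$\{u\in\Gamma:u\le w\}=\bigl(\Gamma\cap f^{-1}(I_{<p})\bigr)\cup[e_p^-,w]_{J_p}.$$
The closure of the first set lies in $\Gamma\cap f^{-1}(I_{\le p})$ and by (L1) adds at most the point $e_p^-$, so the union is closed. Upper rays are symmetric.

By Lemma 5, $\Gamma$ is a generalized arc with endpoints $\min\Gamma=a$ and $\max\Gamma=b$. $\square$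

**Example (a grid).** In the plane let $K=\{0\}\times[-1,1]$, $V_n=\{1/n\}\times[-1,1]$ for $n\ge1$, and let $G$ be the union of $K$, all $V_n$, and all horizontal segments $[0,1/n]\times\{j/2^n\}$ with $n\ge1$, $|j|\le2^n$. Put
$$X_1=G\cup\bigl([1,2]\times\{-1\}\bigr)\cup\bigl([-1,0]\times\{0\}\bigr).$$
At points with $x\neq0$, $X_1$ is locally a finite union of segments. At a point of $K$, use the boxes $D=[0,1/N]\times[i/2^N,k/2^N]$, where $i<k$ are integers in $[-2^N,2^N]$. The set $G\cap D$ is connected: each horizontal piece in it reaches $K\cap D$, and each $V_n\cap D\ne\emptyset$ meets the segment $[0,1/N]\times\{i/2^N\}$, which also reaches $K\cap D$. Small boxes of this kind, with part of the left segment added at $(0,0)$, are small connected neighborhoods. So $X_1$ is a locally connected continuum. It is a countable union of segments, so it is Suslinian.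

Let $R$ be the zigzag that runs up $V_1$ from $(1,-1)$, along $y=1$ to $V_2$, down $V_2$, along $y=-1$ to $V_3$, up $V_3$, and so on. Put
$$Q=R\cup K,\qquad Z=\bigl([1,2]\times\{-1\}\bigr)\cup Q\cup\bigl([-1,0]\times\{0\}\bigr).$$
*$Z$ contains no generalized arc from $(2,-1)$ to $(-1,0)$.* Every point of the half-line $([1,2]\times\{-1\})\cup R$ other than its starting point separates these two points in $Z$, and so does every point of the left segment other than $(-1,0)$ and $(0,0)$. So a generalized arc joining them contains the half-line and the left segment. Being closed, it contains $K$, so it is $Z$. But $Z$ is not locally connected at $(0,1/2)$: in the strip $|y-1/2|<1/4$ the component of that point is a vertical segment, and pieces of the $V_n$ accumulate on it. Generalized arcs are locally connected, a contradiction.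

Now collapse $K$ to a point $p$. The right segment, the zigzag and the left segment become an arc $I$ in the quotient, since $R$ converges to $p$ there. Its preimage is $Z$. Condition (L1) fails, since the closure of the right-hand part meets $K$ in all of $K$. Next collapse $Q$ instead. The image of $Z$ is again an arc with preimage $Z$. This time (L1) holds, with $e^-=(1,-1)$ and $e^+=(0,0)$, and (L2) fails. So both conditions are real obstacles. In $X_1$ one escapes by choosing a better arc or a better map. In a nonmetrizable $X$ one has no immediate way out: every monotone map onto a metrizable space has a nondegenerate fiber, since an injective map of a compact space onto a Hausdorff space is a homeomorphism. And trying to find the arcs of (L2) by repeating the argument inside the fibers leads through $\omega_1$ levels of finer maps, with no evident reason to stop.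

The way past this point is to use all $\omega_1$ levels at once, and to lift only from a *generic* level $\delta$. For separating fibers at a generic level, the closure sets in (L1) will turn out to be continua which, over all generic levels, are pairwise disjoint. Because $X$ is Suslinian, all but countably many of them are points. A countable elementary submodel sees the countably many exceptions below its level $\delta$. At level $\delta$ none is left. Fibers that do not separate locally will be avoided by the arc $I$.

## 3. Components, complements and decreasing sequences of continua

From here on $X$ is a nondegenerate locally connected Suslinian continuum, and closures are taken in $X$ unless stated otherwise. This section collects the elementary tools.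

**Lemma 7.** Every nonempty open subset $W$ of a nondegenerate continuum $Z$ contains a nondegenerate continuum. Consequently, pairwise disjoint families of nonempty open subsets of $X$ are countable.

*Proof.* Recall boundary bumping: if $V\ne\emptyset$ is a proper open subset of a continuum $Z$, every component of $\overline V$ meets $\mathrm{Bd}\,V$. Take $x\in W$ and a proper open $V\ni x$ with $\overline V\subseteq W$. The component of $x$ in $\overline V$ contains $x\notin\mathrm{Bd}\,V$ and a point of $\mathrm{Bd}\,V$. $\square$

**Lemma 8.** There is no strictly decreasing sequence $(K_\beta)_{\beta<\omega_1}$ of nonempty subcontinua of $X$.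

*Proof.* Otherwise each $K_\beta\setminus K_{\beta+1}$ is a nonempty open subset of the nondegenerate continuum $K_\beta$. By Lemma 7 it contains a nondegenerate continuum $C_\beta$. The $C_\beta$ are pairwise disjoint and uncountably many, a contradiction. $\square$

**Lemma 9.** Let $U$ be a connected, locally connected Hausdorff space, $P\subsetneq U$ nonempty, compact and connected, and $C$ a component of $U\setminus P$. Then $C$ is open, its closure in $U$ lies in $C\cup P$ and meets $P$, and $C\cup P$ is connected.

*Proof.* By local connectedness $C$ is open and closed in the open set $U\setminus P$. So $C$ is open and its closure in $U$ lies in $C\cup P$. If this closure missed $P$, then $C$ would be open and closed in $U$, nonempty and $\ne U$, a contradiction. Finally $C$ together with its limit points in $P$ is connected and meets the connected set $P$. $\square$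

## 4. A tower of metrizable monotone images of length $\omega_1$

The purpose of this section is to write $X$ as the limit of $\omega_1$ metrizable monotone images.

By (Q1) there are maps $g_\xi:X\to[0,1]$, $\xi<\omega_1$, that separate points. For $\alpha<\omega_1$ put $G_\alpha=(g_\xi)_{\xi<\alpha}:X\to[0,1]^\alpha$, and let $K_\alpha(x)$ be the component of $x$ in $G_\alpha^{-1}G_\alpha(x)$. By the monotone–light factorization theorem, the decomposition of $X$ into the continua $K_\alpha(x)$ has a compact Hausdorff quotient $X_\alpha$. The quotient map $f_\alpha:X\to X_\alpha$ is monotone, and $G_\alpha=l\circ f_\alpha$ with a light map $l:X_\alpha\to G_\alpha(X)$, that is, a map with totally disconnected fibers. As a continuous image of $X$, $X_\alpha$ is a locally connected continuum.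

**Lemma 10.** Each $X_\alpha$ is metrizable.

*Proof.* Let $\mathcal B$ be a countable base of the metrizable space $G_\alpha(X)$. For $B\in\mathcal B$ the components of $l^{-1}(B)$ are open, and there are countably many of them, by Lemma 7 applied to their preimages in $X$. I claim that all these components together form a base of $X_\alpha$. A compact Hausdorff space with a countable base is metrizable, so this is enough.

Let $x\in O$ with $O\subseteq X_\alpha$ open. The fiber $\Phi=l^{-1}l(x)$ is compact and totally disconnected, hence zero-dimensional. So it has a relatively clopen subset $F$ with $x\in F\subseteq O$. The compact sets $F$ and $\Phi\setminus F$ are disjoint, so there is an open $V$ with $F\subseteq V\subseteq O$ and $\overline V\cap(\Phi\setminus F)=\emptyset$; then $\mathrm{Bd}\,V\cap\Phi=\emptyset$. The set $l(\mathrm{Bd}\,V)$ is closed and does not contain $l(x)$. Choose $B\in\mathcal B$ with $l(x)\in B$ and $B\cap l(\mathrm{Bd}\,V)=\emptyset$. The component of $l^{-1}(B)$ containing $x$ misses $\mathrm{Bd}\,V$ and meets $V$, so it lies in $V\subseteq O$. $\square$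

For $\alpha<\beta$ we have $K_\beta(x)\subseteq K_\alpha(x)$. So $f_\alpha=f_\alpha^\beta f_\beta$ for a map $f_\alpha^\beta:X_\beta\to X_\alpha$, whose fibers $f_\beta(f_\alpha^{-1}(p))$ are connected. The tower is continuous: for limit $\lambda<\omega_1$,
$$K_\lambda(x)=\bigcap_{\alpha<\lambda}K_\alpha(x),\qquad\text{and}\qquad\bigcap_{\alpha<\omega_1}K_\alpha(x)=\{x\}.\tag{1}$$
Indeed, the intersection over $\alpha<\lambda$ is a decreasing intersection of continua, so it is a continuum; it contains $x$ and lies in a fiber of $G_\lambda$, so it lies in $K_\lambda(x)$. The other inclusion is clear. For $\lambda=\omega_1$ the same continuum lies in a fiber of the family of all $g_\xi$, which separates points. For each $\alpha$ fix a countable base $\mathcal B_\alpha$ of $X_\alpha$ consisting of nonempty connected open sets; the components of the members of a countable base form one.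

**Lemma 11.** Let $\lambda<\omega_1$ be a limit and $W\supseteq K_\lambda(x)$ open. Then there are $\alpha<\lambda$ and $B\in\mathcal B_\alpha$ with $f_\alpha(x)\in B$ and $f_\alpha^{-1}(B)\subseteq W$. The same holds with $\lambda=\omega_1$ and $\{x\}$ in place of $K_\lambda(x)$.

*Proof.* By (1) the compact sets $K_\alpha(x)\setminus W$, $\alpha<\lambda$, decrease to the empty set, so $K_\alpha(x)\subseteq W$ for some $\alpha<\lambda$. Since $f_\alpha$ is closed, $X_\alpha\setminus f_\alpha(X\setminus W)$ is an open neighborhood of $f_\alpha(x)$. Take $B\in\mathcal B_\alpha$ inside it with $f_\alpha(x)\in B$. $\square$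

**Lemma 12.** For each $x\in X$ there is $\alpha<\omega_1$ with $K_\alpha(x)=\{x\}$.

*Proof.* Otherwise $(K_\alpha(x))_{\alpha<\omega_1}$ is a decreasing sequence of nondegenerate continua with intersection $\{x\}$. It is not eventually constant, so it has a strictly decreasing subsequence of length $\omega_1$, against Lemma 8. $\square$

## 5. The tree of nondegenerate fibers

Now we record all nondegenerate fibers at all levels in one tree.

**Definition (the tree $T$).** Let $T_\alpha$ be the set of pairs $t=(\alpha,p_t)$ with $p_t\in X_\alpha$ and $K_t:=f_\alpha^{-1}(p_t)$ nondegenerate. Let $T=\bigcup_{\alpha<\omega_1}T_\alpha$, $\mathrm{ht}(t)=\alpha$ for $t\in T_\alpha$, and $t\le t'$ iff $\mathrm{ht}(t)\le\mathrm{ht}(t')$ and $K_{t'}\subseteq K_t$. For $\alpha\le\mathrm{ht}(t)$, $t|\alpha$ is the node of level $\alpha$ with $t|\alpha\le t$. Write $t\perp t'$ if $t,t'$ are incomparable.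

For instance, if $X$ is an ordered continuum, the $K_t$ are nondegenerate closed intervals, and $T$ is a tree of intervals ordered by reverse inclusion, level by level.

If $x\in K_t\cap K_{t'}$, then $K_t=K_\alpha(x)$ and $K_{t'}=K_\beta(x)$ for the heights $\alpha,\beta$, so $t,t'$ are comparable. Hence:

* $t\perp t'$ implies $K_t\cap K_{t'}=\emptyset$; and if $\mathrm{ht}(q)\ge\mathrm{ht}(t)$ and $K_q\cap K_t\neq\emptyset$, then $q\ge t$;
* levels $T_\alpha$ and all antichains are countable, since $X$ is Suslinian;
* chains are countable. An uncountable chain has unbounded heights, and by compactness there is a point $x$ in all its $K_t$; then all $K_\alpha(x)$ are nondegenerate, against Lemma 12.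

**Lemma 13 (normalization).** After deleting an initial countable part of the tower and renumbering, we may assume:

* (a) every node of $T$ has extensions at all higher levels;
* (b) every node of $T$ has two incomparable extensions.

*Proof.* Call $t$ *mortal* if for some $\beta_t>\mathrm{ht}(t)$ no node of $T_{\beta_t}$ extends $t$. The minimal mortal nodes form an antichain, so there are countably many. Let $\gamma<\omega_1$ exceed all their $\beta_t$. Suppose $t'$ is mortal with $\mathrm{ht}(t')\ge\gamma$. It extends a minimal mortal $t$, and $t'|\beta_t$ is a node of $T_{\beta_t}$ that extends $t$, a contradiction. So no node of height $\ge\gamma$ is mortal. Replace $(X_\alpha)_{\alpha<\omega_1}$ by $(X_{\gamma+\alpha})_{\alpha<\omega_1}$. Formula (1), the bases $\mathcal B_\alpha$, Lemmas 11 and 12, and the facts on $T$ above remain true for the new tower, and now (a) holds. If (b) failed at $t$, the extensions of $t$ would form a chain, which is uncountable by (a), a contradiction. $\square$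

We work with the renumbered tower. If $T=\emptyset$, then $X$ is homeomorphic to $X_0$, hence metrizable, and all statements below about nodes hold vacuously.

**Definition (open, dense).** A set $D\subseteq T$ is *open above $r$* if $q\in D$ and $q'\ge q\ge r$ imply $q'\in D$. It is *dense above $r$* if every $q\ge r$ has an extension in $D$.

## 6. Countable elementary submodels and generic levels

Let $\theta$ be a large regular cardinal and $H(\theta)$ the set of all sets whose transitive closure has size less than $\theta$. A subset $M$ is an elementary submodel, $M\prec H(\theta)$, if every first-order statement with parameters in $M$ holds in $M$ iff it holds in $H(\theta)$. What we use is this: if a property with parameters in $M$ is satisfied by something in $H(\theta)$, then it is satisfied by something in $M$; in particular, a set defined uniquely from parameters in $M$ is in $M$. By the Löwenheim–Skolem theorem there is a countable $M\prec H(\theta)$ that contains any prescribed countable set of parameters.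

**Definition (submodel).** A *submodel* is a countable $M\prec H(\theta)$ that contains $X$ with its topology and the sequence $(f_\alpha,\mathcal B_\alpha)_{\alpha<\omega_1}$, hence also $T$.

A countable set $A\in M$ satisfies $A\subseteq M$: for $A\neq\emptyset$ some surjection $\omega\to A$ is in $M$, and $\omega\subseteq M$, so all its values are in $M$. Applied to countable ordinals this shows that $\delta=M\cap\omega_1$ is an ordinal. It is countable, and it is a limit because $\xi\in M$ implies $\xi+1\in M$.

Here is a small example. Let $(C_\xi)_{\xi<\omega_1}\in M$ be a sequence of pairwise disjoint subcontinua of $X$. The set of $\xi$ with $C_\xi$ nondegenerate is countable and in $M$, so it is a subset of $\delta$. Hence every $C_\xi$ with $\xi\ge\delta$ has at most one point. Lemma 20 below is this argument.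

For $\alpha<\delta$ the sets $T_\alpha,\mathcal B_\alpha$ are countable elements of $M$, so they are subsets of $M$. In particular $t|\alpha\in M$ for $t\in T_\delta$ and $\alpha<\delta$. By Lemma 12 and elementarity, for $x\in X\cap M$ there is $\alpha\in M\cap\omega_1=\delta$ with $K_\alpha(x)=\{x\}$. So
$$x\in X\cap M\ \Longrightarrow\ K_\delta(x)=\{x\}.\tag{2}$$

The next lemma says that nodes of level $\delta$ are generic over $M$.

**Lemma 14.** Let $M$ be a submodel, $\delta=M\cap\omega_1$, $r,D\in M$, $D$ open and dense above $r$, $t\in T_\delta$, $t>r$. Then $t|\alpha\in D$ for some $\alpha<\delta$ with $t|\alpha\ge r$. In particular $t\in D$.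

*Proof.* In $M$ take a maximal antichain $\mathcal A$ among the antichains contained in $D\cap\{q:q\ge r\}$. It is countable, so $\mathcal A\subseteq M$. Every $q\ge r$ is comparable with an element of $\mathcal A$: some $q'\ge q$ is in $D$, and by maximality $q'$ is comparable with some $a\in\mathcal A$; if $q'\le a$ then $q\le a$, and if $a\le q'$ then $a$ and $q$ are both predecessors of $q'$, hence comparable. So $t$ is comparable with some $a\in\mathcal A$. As $a\in M$, $\mathrm{ht}(a)<\delta$, so $a<t$ and $a=t|\mathrm{ht}(a)\in D$. Openness gives $t\in D$. $\square$

**Lemma 15.** Let $M$ be a submodel and $\delta=M\cap\omega_1$. If $O\subseteq X_\delta$ is nonempty and open, then $f_\delta^{-1}(O)\cap M\ne\emptyset$.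

*Proof.* By Lemma 11 with $\lambda=\delta$, $f_\delta^{-1}(O)$ contains some $f_\alpha^{-1}(B)$ with $\alpha<\delta$ and $B\in\mathcal B_\alpha$. This set is a nonempty element of $M$, so it has an element in $M$. $\square$

**Definition (smooth, separating).** Let $M$ be a submodel and $\delta=M\cap\omega_1$. A node $t\in T_\delta$ is *smooth* if $O\setminus\{p_t\}$ is connected for every connected open $O\ni p_t$ in $X_\delta$. Otherwise it is *separating*.

If $X$ is an ordered continuum, $X_\delta$ is an arc. A node whose interval contains neither endpoint of $X$ is separating, and a node whose interval contains exactly one endpoint is smooth.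

## 7. Separating fibers have exactly two boundary points

The goal is condition (L1) for separating nodes. We first move the separation of $X_\delta$ at $p_t$ down to a level below $\delta$, where $M$ can speak about it.

**Definition (cutting quadruple).** A *cutting quadruple* is $(U,r,d_1,d_2)$ with $U=f_\alpha^{-1}(B)$, $B\subseteq X_\alpha$ connected open, $r\in T$, $\alpha\le\mathrm{ht}(r)$, $K_r\subseteq U$ and $d_1,d_2\in U\setminus K_r$, such that for every $q\ge r$ the points $d_1,d_2$ lie in different components $A_q\ni d_1$, $B_q\ni d_2$ of $U\setminus K_q$.

In an ordered continuum, think of an open interval $U$ and $d_1<K_r<d_2$ in it. Then $A_q$ and $B_q$ are the parts of $U$ to the left and to the right of the interval $K_q$.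

By Lemma 4, $U$ is connected. For $q\ge r$ and $\beta\ge\mathrm{ht}(q)$ the sets $U$, $K_q$ and all components of $U\setminus K_q$ are $f_\beta$-saturated (unions of fibers of $f_\beta$), since the fibers of $f_\beta$ are connected and refine those of lower levels.

**Lemma 16.** Let $M$ be a submodel, $\delta=M\cap\omega_1$, $t\in T_\delta$ separating. There is a cutting quadruple $(U,r,d_1,d_2)\in M$ with $r<t$.

*Proof.* **Step 1: a separated neighborhood from a lower level.** Let $O\ni p_t$ be connected open in $X_\delta$ with $O\setminus\{p_t\}$ disconnected. By Lemma 11 with $W=f_\delta^{-1}(O)\supseteq K_t$ there are $\alpha<\delta$ and $B\in\mathcal B_\alpha$ with $p_{t|\alpha}\in B$ and $O_1:=(f_\alpha^\delta)^{-1}(B)\subseteq O$. By Lemma 9 each component of $O\setminus\{p_t\}$ has $p_t$ in its closure, so it meets $O_1$. These components are open, and there are at least two of them. So $O_1\setminus\{p_t\}$ is disconnected.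

Let $U=f_\alpha^{-1}(B)=f_\delta^{-1}(O_1)\in M$. We have $K_{t|\alpha}=f_\alpha^{-1}(p_{t|\alpha})\subseteq U$, hence $K_q\subseteq U$ for every $q\ge t|\alpha$. By Lemma 4 the components of $U\setminus K_t$ are the preimages of the components of $O_1\setminus\{p_t\}$.

**Step 2: two witnesses in $M$.** By Lemma 15 there are $d_1,d_2\in M$ in different components of $U\setminus K_t$. By (1), $K_t=\bigcap_{\beta<\delta}K_{t|\beta}$, so there is $\beta\in[\alpha,\delta)$ with $d_1,d_2\notin K_s$, where $s=t|\beta$.

**Step 3: genericity makes the separation permanent.** Let $D$ be the set of $q\ge s$ such that either $d_1,d_2$ lie in one component of $U\setminus K_q$, or for no $q'\ge q$ do they lie in one component of $U\setminus K_{q'}$. Then $D\in M$. It is open above $s$, because $q\le q'$ implies $U\setminus K_q\subseteq U\setminus K_{q'}$. It is dense above $s$: given $q$, either some $q'\ge q$ satisfies the first alternative, or $q$ satisfies the second. By Lemma 14 some $r=t|\beta'$ with $\beta\le\beta'<\delta$ is in $D$. The first alternative for $r$ would put $d_1,d_2$ in one component of $U\setminus K_t\supseteq U\setminus K_r$, which is false. So the second holds for $r$.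 Since $K_r\subseteq U$, $d_1,d_2\in U\setminus K_s\subseteq U\setminus K_r$ and $\alpha\le\mathrm{ht}(r)$, $(U,r,d_1,d_2)$ is a cutting quadruple. It is in $M$. $\square$

Fix a cutting quadruple. Until the end of the proof of Lemma 20, $q,q'$ and so on denote nodes $\ge r$; for these $K_q\subseteq K_r\subseteq U$. The next lemma orders incomparable nodes from $d_1$ to $d_2$.

**Lemma 17.**

* (i) $q\le q'$ implies $A_q\subseteq A_{q'}$ and $B_q\subseteq B_{q'}$.
* (ii) $A_q$ is open, $\overline{A_q}\cap U\subseteq A_q\cup K_q$, $\overline{A_q}\cap K_q\ne\emptyset$, and $A_q\cup K_q$ is connected; likewise for $B_q$.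
* (iii) If $q\perp q'$, exactly one of the following holds:
$$q'\prec q:\quad A_{q'}\cup K_{q'}\subseteq A_q,\quad B_q\cup K_q\subseteq B_{q'};\qquad q\prec q':\quad A_q\cup K_q\subseteq A_{q'},\quad B_{q'}\cup K_{q'}\subseteq B_q.$$
* (iv) If $q\perp q'$, $q\prec q'$, $q_1\ge q$, $q_1'\ge q'$, then $q_1\perp q_1'$ and $q_1\prec q_1'$.

*Proof.* (i) holds since $U\setminus K_q\subseteq U\setminus K_{q'}$. (ii) is Lemma 9.

(iii) The set $A_q\cup K_q\cup B_q\subseteq U$ is connected and contains $d_1,d_2$. So it meets $K_{q'}$, since otherwise $d_1,d_2$ would lie in one component of $U\setminus K_{q'}$. As $K_{q'}\subseteq U$ is connected and misses $K_q$, either $K_{q'}\subseteq A_q$ or $K_{q'}\subseteq B_q$. Suppose $K_{q'}\subseteq A_q$. The connected set $B_q\cup K_q$ misses $K_{q'}$ and contains $d_2$, so $B_q\cup K_q\subseteq B_{q'}$. Then $A_{q'}\cup K_{q'}$ is connected, misses $K_q$ and contains $d_1$, so it lies in $A_q$. This is $q'\prec q$. In the same way $K_{q'}\subseteq B_q$ gives $q\prec q'$. The two cases exclude each other because $A_q\cap B_q=\emptyset$.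

(iv) $K_{q_1'}\subseteq K_{q'}\subseteq B_q\subseteq B_{q_1}$. So $K_{q_1}\cap K_{q_1'}=\emptyset$, which gives $q_1\perp q_1'$, and by (iii) $q_1\prec q_1'$. $\square$

Now we isolate what a generic node knows: there are only two sides, and there are other fibers close to it on both sides.

**Definition (good).** A node $t>r$ of limit height is *good* (for the quadruple) if

* (g1) $U\setminus K_t=A_t\cup B_t$;
* (g2) for every $r'$ with $r\le r'<t$ there are $q,q^*\ge r'$, both incomparable with $t$, with $q\prec t\prec q^*$.

**Lemma 18.** If the quadruple is in a submodel $M$ and $\delta=M\cap\omega_1$, every $t\in T_\delta$ with $t>r$ is good.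

*Proof.* **Step 1: (g2).** Let $r\le r'<t$; then $r'\in M$. The set
$$D=\{q'\ge r':\ \text{there is } q\ge r' \text{ with } q\perp q',\ q\prec q'\}$$
is in $M$ and is open above $r'$ by Lemma 17(iv). It is dense above $r'$: given $q''\ge r'$, Lemma 13(b) gives incomparable extensions $q_1,q_2$ of $q''$, say with $q_1\prec q_2$; then $q_2\in D$. By Lemma 14, $t\in D$. This gives $q$. The argument for $q^*$ is symmetric.

**Step 2: (g1).** Suppose $C\neq A_t,B_t$ is a component of $U\setminus K_t$. It is open and $f_\delta$-saturated, so by Lemma 15 there is $c\in C\cap M$. Choose $r'$ with $r\le r'<t$ and $c\notin K_{r'}$. Let $D=\{q\ge r':c\in A_q\cup B_q\}\in M$, which is open above $r'$ by Lemma 17(i). I claim that it is dense above $r'$. Otherwise some $q\ge r'$ has no extension in $D$. Take incomparable extensions $q_1\prec q_2$ of $q$, and let $C_1$ be the component of $c$ in $U\setminus K_{q_1}$. As $q_1\notin D$, $C_1\neq B_{q_1}$. By Lemma 9, $C_1\cup K_{q_1}$ is connected. It misses $B_{q_1}\supseteq K_{q_2}$, and $K_{q_1}\subseteq A_{q_2}$. Hence $C_1\cup K_{q_1}\subseteq A_{q_2}$, so $c\in A_{q_2}$ and $q_2\in D$, a contradiction. By Lemma 14, $t\in D$. This contradicts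 $c\in C$. $\square$

For good $t$ put $L_t=\overline{A_t}\cap K_t$ and $R_t=\overline{B_t}\cap K_t$. When $K$ is collapsed in the grid example, the set that corresponds to $L_t$ is all of $K$. The next two lemmas show that this does not happen at generic levels: these sets are continua, they are pairwise disjoint, and so only countably many of them are nondegenerate.

**Lemma 19.** Let $t$ be good. Then $L_t,R_t$ are nonempty continua and $\mathrm{Bd}\,K_t=L_t\cup R_t$. If $t<t'$ are both good, then $L_t\subseteq A_{t'}$ and $R_t\subseteq B_{t'}$; in particular $L_t\cap K_{t'}=R_t\cap K_{t'}=\emptyset$.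

*Proof.* **Step 1: the boundary.** Since $K_t$ lies in the open set $U$, (g1) gives $\mathrm{Bd}\,K_t=K_t\cap\overline{U\setminus K_t}=L_t\cup R_t$. Nonemptiness is Lemma 17(ii).

**Step 2: approximating $A_t$ from below.** Choose $r\le r_0<r_1<\dots<t$ with heights cofinal in $\mathrm{ht}(t)$; by (1), $K_t=\bigcap_nK_{r_n}$. I claim $A_t=\bigcup_nA_{r_n}$. The union is open, contains $d_1$, and lies in the connected set $A_t$. Let $x\in A_t\cap\overline{\bigcup_nA_{r_n}}$. Choose $n$ and a connected open $V\ni x$ with $V\subseteq U\setminus K_{r_n}$. Then $V$ meets $A_{r_m}$ for some $m\ge n$ and misses $K_{r_m}$, so $x\in V\subseteq A_{r_m}$. Thus the union is clopen in $A_t$, and the claim follows.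

**Step 3: $L_t$ is connected, as a limit of fibers.** By (g2) pick $q_n\ge r_n$ with $q_n\perp t$ and $q_n\prec t$. Then
$$K_{q_n}\subseteq K_{r_n}\cap A_t,\qquad A_{r_n}\subseteq A_{q_n},\qquad K_t\subseteq B_{q_n}.$$
First, if $z\in L_t$ and $V\ni z$ is open, then $V\cap K_{q_n}\ne\emptyset$ for all large $n$. We may take $V\subseteq U$ connected. It meets $A_t$, hence meets $A_{r_n}\subseteq A_{q_n}$ for all large $n$, and it contains $z\in K_t\subseteq B_{q_n}$. A connected subset of $U$ that meets both $A_{q_n}$ and $B_{q_n}$ meets $K_{q_n}$.

Second, if every neighborhood of $z$ meets $K_{q_n}$ for infinitely many $n$, then $z\in\overline{A_t}\cap\bigcap_nK_{r_n}=L_t$.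

Suppose $L_t=F_1\sqcup F_2$ with $F_i$ nonempty and closed, and choose disjoint open $W_i\supseteq F_i$. Then $K_{q_n}\subseteq W_1\cup W_2$ for all large $n$: otherwise infinitely many $K_{q_n}$ contain points outside $W_1\cup W_2$, these points have a cluster point $z\notin W_1\cup W_2$, and $z\in L_t$ by the second observation, a contradiction. By the first observation $K_{q_n}$ meets both $W_1$ and $W_2$ for large $n$. This contradicts the connectedness of $K_{q_n}$. The argument for $R_t$ is symmetric.

**Step 4: the sets for $t<t'$ are apart.** By (g2) for $t'$ with $r'=t$ there is $q\ge t$ with $q\perp t'$ and $q\prec t'$. Then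
$$L_t\subseteq\overline{A_t}\cap U\subseteq\overline{A_q}\cap U\subseteq A_q\cup K_q\subseteq A_{t'}.$$
Symmetrically, with $q^*$, $R_t\subseteq B_{t'}$. $\square$

**Lemma 20.** If the quadruple is in a submodel $M$, $\delta=M\cap\omega_1$, $t\in T_\delta$ and $t>r$, then $L_t=\{b_t^1\}$ and $R_t=\{b_t^2\}$ are singletons and $b_t^1\ne b_t^2$. Thus $\mathrm{Bd}\,K_t=\{b_t^1,b_t^2\}$.

*Proof.* **Step 1: singletons.** The sets $L_t$, $t$ good, are pairwise disjoint: for $t\perp t'$ because $K_t\cap K_{t'}=\emptyset$, and for $t<t'$ by Lemma 19. The same holds for the $R_t$. As $X$ is Suslinian, the set of good $t$ with $L_t$ or $R_t$ nondegenerate is countable. It is definable from elements of $M$, so it is in $M$, so it is a subset of $M$, and all its elements have height $<\delta$. Each $t\in T_\delta$ with $t>r$ is good by Lemma 18, so its $L_t$ and $R_t$ are singletons.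

**Step 2: they differ.** Suppose $b_t^1=b_t^2=b$. Then $A_t\cup\{b\}\cup B_t\subseteq U$ is connected and contains $d_1,d_2$, so it meets $K_q$ for every $q\ge t$. Since $K_q\subseteq K_t$ is disjoint from $A_t\cup B_t$, we get $b\in K_q$ for every $q\ge t$. This is impossible for two incomparable $q$'s, which exist by Lemma 13(b). $\square$

**Definition (very good).** A node $t$ is *very good* if it arises as in Lemma 20 for some submodel $M$ and some cutting quadruple in $M$.

By Lemmas 16 and 20, for a submodel $M$ and $\delta=M\cap\omega_1$, every separating $t\in T_\delta$ is very good, with a quadruple in $M$ and $r<t$.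

## 8. Arcs inside the separating fibers

This section provides (L2). The generalized arc will consist of the points of $K_t$ that separate the two boundary points, with ordinary arcs inserted in the jumps. The jumps can be bridged by ordinary arcs because a second generic level has no nondegenerate fibers there.

**Lemma 21.** If $t$ is very good, then $K=K_t$ is locally connected and contains a generalized arc with endpoints $b_1:=b_t^1$ and $b_2:=b_t^2$.

*Proof.* Let $(U,r,d_1,d_2)$ be the corresponding quadruple; $t$ is good for it.

**Step 1: $K$ is locally connected, so that complements of points in $K$ behave well.** This is clear at points of $\mathrm{int}\,K=K\setminus\{b_1,b_2\}$. Let $V\ni b_1$ be connected and open in $X$ with $b_2\notin V$; I claim that $V\cap K$ is connected. Suppose $V\cap K=F_1\sqcup F_2$ with $F_i$ relatively clopen, $b_1\in F_1$, $F_2\ne\emptyset$. Then $F_2$ is closed in $V$. Since $F_2\subseteq\mathrm{int}\,K$, it is also open in $V$. This contradicts the connectedness of $V$. The same works at $b_2$.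

In Steps 2–5, closures of subsets of $K$ are the same in $K$ and in $X$.

**Step 2: the separating points and their order.** Let $E$ consist of $b_1,b_2$ and all $z\in K\setminus\{b_1,b_2\}$ such that $b_1,b_2$ lie in different components of $K\setminus\{z\}$. For $z\in E\setminus\{b_1\}$ let $A(z)$ be the component of $K\setminus\{z\}$ containing $b_1$. For $z\in E\setminus\{b_2\}$ let $B(z)$ be the component of $K\setminus\{z\}$ containing $b_2$. Put $A(b_1)=B(b_2)=\emptyset$. By Lemma 9 these sets are open in $K$, $\overline{A(z)}\subseteq A(z)\cup\{z\}$, $\overline{B(z)}\subseteq B(z)\cup\{z\}$, and $A(z)\cup\{z\}$, $B(z)\cup\{z\}$ are connected. Also $A(z)\cap B(z)=\emptyset$.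

Claim: for distinct $z,z'\in E$ exactly one of these holds:
$$z'<z:\quad A(z')\cup\{z'\}\subseteq A(z),\quad B(z)\cup\{z\}\subseteq B(z');\qquad z<z':\quad\text{the same with } z,z' \text{ interchanged}.\tag{3}$$
Let first $z,z'\notin\{b_1,b_2\}$. The set $A(z)\cup\{z\}\cup B(z)$ is connected and contains $b_1,b_2$, so it contains $z'$. If $z'\in A(z)$, then $B(z)\cup\{z\}$ is connected, contains $b_2$ and misses $z'$, so it lies in $B(z')$. Then $A(z')\cup\{z'\}$ is connected, contains $b_1$ and misses $z$, so it lies in $A(z)$. The case $z'\in B(z)$ is symmetric. Next let $z=b_2$ and $z'\ne b_1,b_2$. The set $A(z')\cup\{z'\}$ is connected, misses $b_2$ and contains $b_1$, so it lies in $A(b_2)$; and $B(b_2)\cup\{b_2\}=\{b_2\}\subseteq B(z')$. If $z=b_2$ and $z'=b_1$, then $\{b_1\}\subseteq A(b_2)$ and $\{b_2\}\subseteq B(b_1)$. The remaining cases are symmetric. The alternatives exclude each other, since the first gives $z'\in A(z)$ and the second $z'\in B(z)$.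

Transitivity follows from the inclusions. So $<$ is a linear order on $E$ with minimum $b_1$ and maximum $b_2$, and
$$z'<z\iff z'\in A(z)\iff z\in B(z').\tag{4}$$

**Step 3: $E$ is compact, with enough minima and maxima.** Let $y\in K\setminus E$. Then $b_1,b_2$ lie in one component $C$ of $K\setminus\{y\}$. The space $C$ is connected, locally connected and locally compact. So a finite chain of connected open sets with compact closures in $C$ leads from $b_1$ to $b_2$, and the union of their closures is a continuum $H\subseteq C$ containing $b_1,b_2$. Every point of $E$ lies in $H$: a point $z\in E\setminus H$ would be different from $b_1,b_2$, and $H\subseteq K\setminus\{z\}$ would join $b_1$ to $b_2$. So $E\subseteq H\not\ni y$, and $H$ is closed. Hence $E$ is closed.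

By (4) the sets $\{z\in E:z\le e\}=E\cap(A(e)\cup\{e\})$ and $\{z\in E:z\ge e\}=E\cap(B(e)\cup\{e\})$ are closed. As in Lemma 5, every nonempty compact subset of $E$ has a minimum and a maximum.

**Step 4: every jump is bridged by a metrizable arc.** Let $x<y$ be adjacent in $E$. We construct an arc $J_{xy}\subseteq K$ with endpoints $x,y$.

Let $M'$ be a submodel containing the quadruple and $t,b_1,b_2,x,y$. Put $\beta=M'\cap\omega_1>\mathrm{ht}(t)$ and $f=f_\beta$. By (2) the $f$-fibers of $b_1,b_2,x,y$ are trivial. The set $K$ is $f$-saturated, and $f(K)$ is a locally connected metrizable continuum; call it $L$.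

Let $q\in T_\beta$ with $p_q\in L$. Then $K_q\cap K_t\neq\emptyset$, so $q>t>r$, and Lemmas 18 and 20 for $M'$ apply to $q$. By Lemma 19, $b_1\in L_t\subseteq A_q$ and $b_2\in R_t\subseteq B_q$. We have $U=A_q\sqcup K_q\sqcup B_q$, $\overline{A_q}\cap U\subseteq A_q\cup K_q$ and $\overline{A_q}\cap K_q=\{b_q^1\}$. So $A_q\cap K$ is clopen in $K\setminus\{b_q^1\}$; it contains $b_1$ and not $b_2$. Hence $e:=b_q^1$ belongs to $E\setminus\{b_1,b_2\}$, $A(e)\subseteq A_q$ and $B(e)\cap A_q=\emptyset$. Since their fibers are trivial, $x,y\notin K_q$, so $x,y\neq e$. By (4), a point $w\in\{x,y\}$ satisfies $w<e$ if $w\in A_q$ (as then $w\notin B(e)$), and $w>e$ if $w\in B_q$ (as then $w\notin A(e)$). Since $x<y$ are adjacent, $e$ is not between them, so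
$$\{x,y\}\subseteq A_q\quad\text{or}\quad\{x,y\}\subseteq B_q.\tag{5}$$

Let $I\subseteq L$ be an arc from $f(b_1)$ to $f(b_2)$, which exists since $L$ is a Peano continuum and $f(b_1)\neq f(b_2)$. Then $f(x)\in I$: this is clear if $x\in\{b_1,b_2\}$. Otherwise, if $f(x)\notin I$, the set $f^{-1}(I)$, which is connected by Lemma 4, lies in $K\setminus\{x\}$ and contains $b_1,b_2$, against $x\in E$. Likewise $f(y)\in I$. Let $I_{xy}$ be the subarc of $I$ between the distinct points $f(x),f(y)$.

Let $q\in T_\beta$ with $p_q\in I$. Since $A_q,B_q,K$ are $f$-saturated, $L\setminus\{p_q\}$ is the disjoint union of the open sets $f(A_q\cap K)\ni f(b_1)$ and $f(B_q\cap K)\ni f(b_2)$. So the two components of $I\setminus\{p_q\}$ lie one in each. By (5), $f(x)$ and $f(y)$ lie in the same component of $I\setminus\{p_q\}$, so $p_q\notin I_{xy}$. Thus all fibers of $f$ over $I_{xy}$ are points. Hence $f$ maps the compact set $J_{xy}:=f^{-1}(I_{xy})\subseteq K$ homeomorphically onto $I_{xy}$, and $J_{xy}$ is an arc from $x$ to $y$.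

Fix such an arc $J_{xy}$ for every jump $(x,y)$ of $E$.

**Step 5: assembling $E$ and the bridges.** The set $J_{xy}\setminus\{x\}$ is connected, lies in $K\setminus\{x\}$ and contains $y\in B(x)$; similarly at $y$. So
$$J_{xy}\setminus\{x\}\subseteq B(x),\qquad J_{xy}\setminus\{y\}\subseteq A(y).\tag{6}$$
By (4), $J_{xy}\cap E=\{x,y\}$. Let $(x',y')$ be another jump, say with $y\le x'$. Then $A(y)\subseteq A(x')$ is disjoint from $B(x')$. So $J_{xy}\subseteq A(y)\cup\{y\}$ and $J_{x'y'}\subseteq B(x')\cup\{x'\}$ are disjoint, except for the point $y$ when $y=x'$. Also $B(x)\cap A(y)$ and $B(x')\cap A(y')$ are disjoint. Let $J=E\cup\bigcup J_{xy}$, ordered by the order of $E$ with each $J_{xy}$, ordered from $x$ to $y$, inserted between $x$ and $y$.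

*$J$ is closed.* Let $z\in\overline J\setminus E$. Let $V$ be a connected open neighborhood of $z$ in $K$ with $V\cap E=\emptyset$. It meets $J_{xy}\setminus\{x,y\}$ for some jump. As $V$ is connected and misses $x,y$, (6) gives $V\subseteq B(x)\cap A(y)$. So $V$ meets no other $J_{x'y'}$, and $z\in\overline{V\cap J}\subseteq J_{xy}$.

*$J$ is connected.* Let $J=F_1\sqcup F_2$ with $F_i$ closed and nonempty, $b_1\in F_1$. Each $J_{xy}$ lies in one $F_i$, so $F_2\cap E\ne\emptyset$. Let $m=\min(F_2\cap E)>b_1$ and $F'=\{z\in E:z<m\}\subseteq F_1$; it contains $b_1$. If $F'$ has a maximum $x$, then $(x,m)$ is a jump and $J_{xm}$ meets both $F_1$ and $F_2$, impossible. If not, $F'$ is not closed, by Step 3. Its closure lies in $\{z\in E:z\le m\}$, so $m\in\overline{F'}\subseteq F_1$, a contradiction.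

*Rays are closed.* For $x\in E$,
$$\{u\in J:u\le x\}=J\setminus B(x),\qquad\{u\in J:u\ge x\}=J\setminus A(x).$$
For $u\in E$ this is (4). Let $u\in J_{x'y'}\setminus\{x',y'\}$. If $u>x$, then $x\le x'$, so $u\in B(x')\subseteq B(x)$. If $u<x$, then $y'\le x$, so $u\in A(y')\subseteq A(x)$. Since $A(x)\cap B(x)=\emptyset$, both formulas follow. For $w\in J_{xy}$ we have $\{u\le w\}=\{u\le x\}\cup[x,w]_{J_{xy}}$ and $\{u\ge w\}=[w,y]_{J_{xy}}\cup\{u\ge y\}$. All these sets are closed.

By Lemma 5, $J$ is a generalized arc with endpoints $b_1,b_2$. $\square$

## 9. Deleting smooth points keeps a connected open set connected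

Smooth fibers need no analysis, because the arc $I$ in $X_\delta$ can avoid them. The following lemma is the reason.

**Lemma 22.** Let $Z$ be a nondegenerate locally connected metrizable continuum, $Y\subseteq Z$ open, $N\subseteq Y$ countable, such that for all $p\in N$ and all connected open $O\ni p$ in $Z$, $O\setminus\{p\}$ is connected. Then $O\setminus N$ is connected for each connected open $O\subseteq Y$.

*Proof.* Nonempty open subsets of $Z$ are uncountable, since they contain nondegenerate connected sets. Suppose $O\setminus N=S_1\sqcup S_2$ with $S_i$ nonempty and relatively open. Let $O_i$ be the union of all open $V\subseteq O$ with $V\setminus N\subseteq S_i$. Then $O_i\setminus N=S_i$. The set $O_1\cap O_2\subseteq N$ is open and countable, so it is empty. Let $F=O\setminus(O_1\cup O_2)$. It is contained in $N$ and closed in $O$, and $F\neq\emptyset$ since $O$ is connected. As $F$ is countable and locally compact, the Baire theorem gives an isolated point $q$ of $F$. Take a connected open $O'\subseteq O$ with $O'\cap F=\{q\}$. By hypothesis $O'\setminus\{q\}$ is connected; it is nonempty and contained in $O_1\sqcup O_2$, so it lies in some $O_i$. As $q\in N$, $O'\setminus N\subseteq O_i\setminus N=S_i$.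 By the definition of $O_i$, $q\in O'\subseteq O_i$. This contradicts $q\in F$. $\square$

## 10. Proofs of Theorems 1 and 2 at a generic level

**Proof of Theorem 1.** A continuum with two distinct points is nondegenerate, so the preceding sections apply to $X$.

**Step 1: replace $U_0$ by a set that comes from a countable level.** By Lemma 11 (with $\lambda=\omega_1$) and Lemma 4, $U_0$ is the union of connected open sets of the form $f_\alpha^{-1}(B)\subseteq U_0$ with $\alpha<\omega_1$ and $B\in\mathcal B_\alpha$. As $U_0$ is connected, finitely many of them form a chain from $a$ to $b$. Their union $W$ is connected and open, $a,b\in W\subseteq U_0$, and $W$ is $f_{\alpha_0}$-saturated, where $\alpha_0$ is the largest index used. Let $M$ be a submodel containing $a,b,\alpha_0,W$. Put $\delta=M\cap\omega_1>\alpha_0$, $f=f_\delta$ and $Y=f(W)$. Then $W=f^{-1}(Y)$, and $Y$ is connected and open in $X_\delta$. By (2) the $f$-fibers of $a,b$ are trivial. In particular $f(a)\neq f(b)$, and $X_\delta$ is nondegenerate.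

**Step 2: an arc that avoids all smooth points.** Let $N$ be the countable set of $p_t\in Y$ with $t\in T_\delta$ smooth. By Lemma 22, $Y\setminus N$ is connected. It is locally connected, because the connected sets $O\setminus N$, with $O\subseteq Y$ connected open, form a base. It is a $G_\delta$ set in a compact metrizable space, so it is completely metrizable. The Mazurkiewicz–Moore–Menger theorem says that every connected, locally connected, completely metrizable space is arcwise connected (Kuratowski, *Topology II*, §50.II). Since $f(a),f(b)$ have trivial fibers, they are not in $N$. So there is an arc $I\subseteq Y\setminus N$ from $f(a)$ to $f(b)$, ordered in this direction.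

**Step 3: condition (L1) of Lemma 6.** Let $p\in I$ have a nondegenerate fiber. Then $p=p_t$ for some $t\in T_\delta$, and $t$ is separating since $p\notin N$. By Lemmas 16 and 20, $t$ is very good, with a quadruple $(U,r,d_1,d_2)\in M$, $r<t$. Also $f(a)<p_t<f(b)$, because $f(a),f(b)$ have trivial fibers. The sets $U,K_t,A_t,B_t$ are $f$-saturated. So by (g1) the set $f(U)\setminus\{p_t\}$ is the disjoint union of the open sets $f(A_t),f(B_t)$, and $f(U)$ is an open neighborhood of $p_t$. A short half-open subarc $[u,p_t)\subseteq I$ lies in $f(U)\setminus\{p_t\}$, and being connected it lies in exactly one of $f(A_t),f(B_t)$. Hence the closure of $f^{-1}([u,p_t))$ meets $K_t$ in a subset of $\overline{A_t}\cap K_t=\{b_t^1\}$, or of $\overline{B_t}\cap K_t=\{b_t^2\}$. The closure of $f^{-1}(I_{<u})$ lies in $f^{-1}(I_{\le u})$ and misses $K_t$. Finally, $f$ is closed, so $f\bigl(\overline{f^{-1}(I_{<p_t})}\bigr)$ contains $p_t$, and the intersection is not empty. Therefore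
$$\overline{f^{-1}(I_{<p_t})}\cap K_t=\{e_t^-\}\quad\text{for some } e_t^-\in\{b_t^1,b_t^2\}.\tag{7}$$
In the same way $\overline{f^{-1}(I_{>p_t})}\cap K_t=\{e_t^+\}$ for some $e_t^+\in\{b_t^1,b_t^2\}$.

**Step 4: condition (L2), and the lift.** If $e_t^-\neq e_t^+$, these are the two points $b_t^1,b_t^2$, and Lemma 21 gives a generalized arc in $K_t$ with these endpoints. So Lemma 6 applies and yields a generalized arc $A\subseteq f^{-1}(I)\subseteq W\subseteq U_0$ with endpoints $a,b$. $\blacksquare$

**Proof of Theorem 2.** If $X$ is degenerate, take $f$ to be the identity. Otherwise take a submodel $M$ with $P\in M$; since $P$ is countable, $P\subseteq M$. Put $\delta=M\cap\omega_1$, $f=f_\delta$ and $Y=X_\delta$, which is a locally connected continuum and is metrizable by Lemma 10. By (2), $f^{-1}f(x)=\{x\}$ for $x\in P$. The nondegenerate fibers are the $K_t$ with $t\in T_\delta$, and there are countably many of them. A smooth $t$ satisfies (N) by definition. Let $t$ be separating. Lemma 16 gives a quadruple $(U,r,d_1,d_2)\in M$ with $r<t$. By Lemma 20, $K_t$ has exactly two boundary points. By Lemma 21 it is locally connected and contains a generalized arc joining them. Put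 $O=f(U)$, a connected open neighborhood of $p_t$. By (g1) and saturation $O\setminus\{p_t\}=f(A_t)\sqcup f(B_t)$, where $f(A_t)$ and $f(B_t)$ are open, connected and nonempty. So $O\setminus\{p_t\}$ has exactly two components, and (S) holds. $\blacksquare$
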